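# The Alexandrov–Fenchel inequality for the mixed $J$-volume of centered zonoids

## A guess: the classical inequality survives over $\mathbb C$

For convex bodies in $\mathbb R^n$, the Alexandrov–Fenchel inequality says
$$\mathrm{MV}(K_1,K_2,K_3,\dots,K_n)^2\ge \mathrm{MV}(K_1,K_1,K_3,\dots,K_n)\,\mathrm{MV}(K_2,K_2,K_3,\dots,K_n).$$
There is a complex analogue of the mixed volume, built from the modulus of the complex determinant, and "The Handbook of Zonoid Calculus" (https://core.ac.uk/download/534392099.pdf) states as a conjecture that it satisfies the same inequality. The first guess is surely *yes*: on some subspaces the complex object is the classical mixed volume. Let us set up the definitions, then test the guess by hand.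

Let $\mathbb V$ be a complex vector space of complex dimension $n\ge2$, with a Hermitian inner product $\langle\cdot,\cdot\rangle_{\mathbb C}$ whose real part $\langle\cdot,\cdot\rangle$ makes it a Euclidean space of real dimension $2n$. Multiplication by $i$ is the complex structure $J$. A unitary basis identifies $\mathbb V$ with $\mathbb C^n$.

**Centered zonoids.** For an integrable random vector $X\in\mathbb V$ let $\underline X=[-X/2,X/2]$, a random centered segment. Its expectation $\mathbb E\underline X$ is the convex body with support function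
$$h(u)=\tfrac12\,\mathbb E|\langle u,X\rangle| .$$
Every centered zonoid is of this form; the set of them is $\mathscr Z_0(\mathbb V)$.

*Examples.* If $X=x$ is deterministic, we get the segment $[-x/2,x/2]$. If $z\ne0$ and $X=\pi e^{i\Theta}z$ with $\Theta$ uniform on $[0,2\pi]$, then, since
$$\frac1{2\pi}\int_0^{2\pi}|\mathrm{Re}(e^{i\theta}c)|\,d\theta=\frac2\pi|c|\qquad(c\in\mathbb C),\tag{1}$$
we get $h(u)=\frac12\cdot\pi\cdot\frac2\pi|\langle u,z\rangle_{\mathbb C}|=|\langle u,z\rangle_{\mathbb C}|$. This is the support function of the disc $\Delta_z$ of radius $|z|$ centered at $0$ in the complex line $\mathbb Cz$. So discs in complex lines are centered zonoids.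

**Mixed $J$-volume.** For $K_j=\mathbb E\underline{X_j}$ with $X_1,\dots,X_n$ independent,
$$\mathrm{MV}^J(K_1,\dots,K_n)=\frac1{n!}\,\mathbb E\,\|X_1\wedge_{\mathbb C}\cdots\wedge_{\mathbb C}X_n\| ,$$
where the norm is the modulus of the complex determinant of $X_1,\dots,X_n$ in a unitary basis. The value does not depend on the choice of the $X_j$.

We use the following known facts.

- $\mathrm{MV}^J$ is symmetric, Minkowski multilinear and nonnegative.
- $\mathrm{MV}^J(\Delta_{z_1},\dots,\Delta_{z_n})=\frac{\pi^n}{n!}|z_1\wedge_{\mathbb C}\cdots\wedge_{\mathbb C}z_n|$.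
- $\mathrm{MV}^J(TK_1,\dots,TK_n)=|\det_{\mathbb C}T|\,\mathrm{MV}^J(K_1,\dots,K_n)$ for complex linear $T$.
- $\mathrm{MV}^J(e^{\theta J}K_1,K_2,\dots,K_n)=\mathrm{MV}^J(K_1,\dots,K_n)$ for real $\theta$.
- Let $E\subset\mathbb V$ be a real $n$-dimensional subspace with $JE\perp E$ (for instance $\mathbb R^n\subset\mathbb C^n$). Then a real orthonormal basis of $E$ is a unitary basis of $\mathbb V$, and if all $K_j\subset E$, then $\mathrm{MV}^J(K_1,\dots,K_n)$ is the usual mixed volume in $E$.

The conjecture reads: for all $K_1,\dots,K_n\in\mathscr Z_0(\mathbb V)$ (with $K_3,\dots,K_n$ an empty list when $n=2$),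
$$\mathrm{MV}^J(K_1,K_2,K_3,\dots,K_n)^2\ge\mathrm{MV}^J(K_1,K_1,K_3,\dots,K_n)\,\mathrm{MV}^J(K_2,K_2,K_3,\dots,K_n).\tag{2}$$

**All bodies in one $E$.** By the last fact, (2) is then the classical Alexandrov–Fenchel inequality.

**$K_1$ a segment.** Then $\mathrm{MV}^J(K_1,K_1,\dots)=0$, because the determinant has two equal columns, and (2) is trivial.

**$n=2$, two complex lines.** Take $K_1=a_1\Delta_z+a_2\Delta_w$ and $K_2=b_1\Delta_z+b_2\Delta_w$ with nonnegative coefficients. With $\gamma=\frac{\pi^2}{2}|z\wedge_{\mathbb C}w|$,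
$$\mathrm{MV}^J(K_1,K_2)=\gamma(a_1b_2+a_2b_1),\qquad \mathrm{MV}^J(K_1,K_1)=2\gamma a_1a_2,\qquad \mathrm{MV}^J(K_2,K_2)=2\gamma b_1b_2 ,$$
and the difference of the two sides of (2) is $\gamma^2(a_1b_2-a_2b_1)^2\ge0$.

To test more lines, we first put the problem into a form where only lines and weights are visible.

## Zonoids as measures on $\mathbb{CP}^{n-1}$

Put $P=\mathbb{CP}^{n-1}$. "Measure" will mean finite signed Borel measure, and "positive" will mean nonnegative. For $x\in P$ let $\hat x$ be a unit vector representing $x$. For $0<p<\infty$ set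
$$D_p(x_1,\dots,x_n)=|\det(\hat x_1,\dots,\hat x_n)|^p .$$
Changing representatives multiplies the determinant by a phase, so $D_p$ is well defined; it is symmetric, nonnegative, and continuous on the compact space $P^n$, hence uniformly continuous. For measures on $P$ put
$$V_p(\mu_1,\dots,\mu_n)=\frac1{n!}\int D_p\,d\mu_1\cdots d\mu_n,\qquad V:=V_1 .$$
This is symmetric and multilinear. The case of interest is $p=1$; the other exponents will show which property of the kernel matters.

For $K=\mathbb E\underline X$ define the positive measure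
$$\mu_K(A)=\mathbb E\big[|X|\,1_{\{X\neq0,\ [X]\in A\}}\big],\qquad A\subset P\ \text{Borel},$$
which is finite because $X$ is integrable. Since $|\det(X_1,\dots,X_n)|=\prod_j|X_j|\cdot D_1([X_1],\dots,[X_n])$ when all $X_j\ne0$ (and is $0$ otherwise), independence gives
$$\mathrm{MV}^J(K_1,\dots,K_n)=V(\mu_{K_1},\dots,\mu_{K_n}).\tag{3}$$
A priori $\mu_K$ depends on the chosen $X$; formula (3) holds for every choice, and Lemma 9 below shows that in fact $\mu_K$ depends only on $K$.

*Examples.* A segment $[-x/2,x/2]$ gives $\mu=|x|\,\delta_{[x]}$, and the disc $\Delta_z$ gives $\mu=\pi|z|\,\delta_{[z]}$. If $X$ and $Y$ represent $K$ and $L$, then the mixture that equals $2X$ with probability $\frac12$ and $2Y$ with probability $\frac12$ represents $K+L$, with measure $\mu_K+\mu_L$. The unit ball $\mathbb B$ is represented by $r\xi$, with $\xi$ uniform on the unit sphere and $r>0$ suitable; $\mu_{\mathbb B}$ is a positive multiple of the $U(n)$-invariant probability measure.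

A *virtual* centered zonoid is a formal difference $K-L$, with measure $\mu_K-\mu_L$, to which $\mathrm{MV}^J$ extends by multilinearity. This is why we allow signed measures.

## Three and four lines in $\mathbb C^2$

Let $n=2$ and let all measures live on finitely many points $[v_1],\dots,[v_N]$ of $\mathbb{CP}^1$, with $v_i$ unit vectors. If $\mu$, $\nu$ have weight vectors $a$, $x$, then $2V_p(\nu,\mu)=x^{\mathsf T}Ca$ with $C_{ij}=|\det(v_i,v_j)|^p$. So (2) asks for a *reversed* Cauchy–Schwarz inequality for the symmetric matrix $C$. The linear algebra behind it is the following.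

**Lemma 5.** Let $B$ be a symmetric bilinear form on $\mathbb R^N$.
(a) $B$ has at most one positive eigenvalue if and only if there is no $2$-dimensional subspace on which $B$ is positive definite. In particular this holds if $B$ is negative semidefinite on a hyperplane.
(b) If $B$ has at most one positive eigenvalue and $B(a,a)>0$, then $B(a,x)^2\ge B(a,a)B(x,x)$ for all $x$.

*Proof.* (a) Two positive eigenvalues give a plane, spanned by orthogonal eigenvectors, on which $B$ is positive definite. Conversely, with at most one positive eigenvalue, $B$ is negative semidefinite on a hyperplane spanned by eigenvectors of nonpositive eigenvalues. If $B$ is negative semidefinite on a hyperplane, any $2$-plane meets it in a nonzero vector, so $B$ is not positive definite on that plane.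

(b) Put $x'=x-\frac{B(a,x)}{B(a,a)}a$. Then $B(a,x')=0$ and $B(x',x')=B(x,x)-\frac{B(a,x)^2}{B(a,a)}$. Suppose $B(x',x')>0$. Then $x'\ne0$, and $x'$ is not a multiple $ta$, since $0=B(a,x')=tB(a,a)$ would force $t=0$. On the plane spanned by $a,x'$ we have $B(sa+tx',sa+tx')=s^2B(a,a)+t^2B(x',x')$, so $B$ is positive definite there, contradicting (a). Hence $B(x',x')\le0$, which is the claim. $\square$

*Example.* On $\mathbb R^2$ the form $B(x,y)=x_1y_2+x_2y_1$ has eigenvalues $1,-1$, and (b) is the inequality $(a_1x_2+a_2x_1)^2\ge4a_1a_2x_1x_2$ met above.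

**Three distinct lines.** Here $C$ has zero diagonal and positive off-diagonal entries. Its determinant is $2C_{12}C_{13}C_{23}>0$ and its trace is $0$. A positive determinant means three positive eigenvalues or exactly one, and trace zero excludes three. So the inequality holds, for a reason that has nothing to do with determinants in $\mathbb C^2$: any positive off-diagonal entries would do.

**Four lines.** Let $u_k=(e_1+i^ke_2)/\sqrt2$, $k=0,1,2,3$. Then $|\det(u_j,u_k)|=\frac12|i^k-i^j|$, which is $2^{-1/2}$ for neighbors in the cyclic order and $1$ for opposite indices. So $C$ is circulant with first row $(0,s,1,s)$, $s=2^{-p/2}$, and its eigenvalues are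
$$1+2s,\quad -1,\quad 1-2s,\quad -1 .$$
The third one is positive exactly when $2^{1-p/2}<1$, that is, when $p>2$. At $p=1$ it is $1-\sqrt2<0$, and the guess passes.

This test tells us two things. The guess survives; but it is not a formal consequence of symmetry and positivity, since the kernel $|\det|^p$ with $p>2$ fails on four lines. A proof must use some genuine property of $|\det|^p$ that stops at $p=2$.

## Statements

**Theorem 1.** Let $0<p\le2$, let $\mu_2,\dots,\mu_n$ be positive measures and $\nu$ any signed measure on $P$. Then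
$$V_p(\nu,\mu_2,\mu_3,\dots,\mu_n)^2\ge V_p(\nu,\nu,\mu_3,\dots,\mu_n)\,V_p(\mu_2,\mu_2,\mu_3,\dots,\mu_n).$$
In particular ($p=1$, $\nu=\mu_{K_1}$, $\mu_j=\mu_{K_j}$), inequality (2) holds for every $n\ge2$ and all centered zonoids, so the conjecture is true; and $K_1$ may even be a virtual centered zonoid.

**Theorem 2.** For every $p>2$ and every $n\ge2$ the inequality of Theorem 1 fails for suitable positive measures $\nu=\mu_1,\mu_2,\dots,\mu_n$.

**Theorem 3.** Let $\overline K=\frac1{2\pi}\int_0^{2\pi}e^{\theta J}K\,d\theta$. If $n\ge3$, assume that each of $\mu_{K_3},\dots,\mu_{K_n}$ has support $P$; if $n=2$, assume nothing. Then equality holds in (2) if and only if $K_1=0$, or $K_2=0$, or $\overline K_1=c\,\overline K_2$ for some $c>0$.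

**Theorem 4.** Let $\mathrm{vol}^J(K)=\mathrm{MV}^J(K,\dots,K)$. For centered zonoids,
$$\mathrm{MV}^J(K_1,\dots,K_n)^n\ge\prod_{i=1}^n\mathrm{vol}^J(K_i),\qquad \mathrm{vol}^J(K+L)^{1/n}\ge\mathrm{vol}^J(K)^{1/n}+\mathrm{vol}^J(L)^{1/n}.$$
The constants are sharp: equality holds when all bodies coincide.

## Borrowing the classical theorem, and the cross-ratio that forbids it

The invariances suggest a shortcut. By multilinearity and invariance under $e^{\theta J}$, in a sum of segments each segment may be rotated by its own phase; and a complex linear $T$ multiplies both sides of (2) by $|\det_{\mathbb C}T|^2$. Could one move all segments into a single $E$ with $JE\perp E$ and quote the classical inequality?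

Already for $n=2$ this stops at four segments. For four pairwise independent vectors of $\mathbb C^2$ put
$$\rho(v_1,v_2,v_3,v_4)=\frac{\det(v_1,v_3)\det(v_2,v_4)}{\det(v_1,v_4)\det(v_2,v_3)} .$$
Each $v_i$ occurs once above and once below, so $\rho$ does not change if the $v_i$ are multiplied by nonzero complex scalars or if an invertible $T$ is applied to all of them. If all four lie in some $E$, then in an orthonormal basis of $E$, which is a unitary basis of $\mathbb C^2$, all determinants are real, so $\rho$ is real. But for $e_1,\ e_2,\ e_1+e_2,\ e_1+ie_2$ the determinants are $\det(v_1,v_3)=1$, $\det(v_2,v_4)=-1$, $\det(v_1,v_4)=i$, $\det(v_2,v_3)=-1$, so $\rho=1/i=-i$. These four segments cannot be moved into one $E$. We need an argument that works directly with $|\det|$.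

## The planar kernel is a chordal distance on the sphere

This section settles $n=2$. The point is that $|\det(u,u')|$ for unit vectors of $\mathbb C^2$ is half the Euclidean distance between two points of $S^2=\mathbb{CP}^1$, and that Euclidean distance to a power $p\le2$ is *conditionally negative definite*: $\sum c_ic_j|q_i-q_j|^p\le0$ whenever $\sum c_i=0$. (For two points with $c=(1,-1)$ the sum is $-2|q_1-q_2|^p$.)

**Lemma 6.** Let $0<p\le2$ and $v_1,\dots,v_N\in\mathbb C^2\setminus\{0\}$. The matrix $C_{ij}=|\det(v_i,v_j)|^p$ has at most one positive eigenvalue. If $N\ge2$ and the $v_i$ are pairwise linearly independent, it has exactly one.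

*Proof.* **Step 1: translate determinants into distances.** For a unit vector $u\in\mathbb C^2$, the matrix $uu^*$ is Hermitian of trace $1$, so $uu^*=\frac12(I+\sum_{k=1}^3q_k\sigma_k)$ with the Pauli matrices $\sigma_k$ and a real vector $q$. The $\sigma_k$ are traceless and $\operatorname{tr}(\sigma_k\sigma_l)=2\delta_{kl}$, so if $u,u'$ correspond to $q,q'$,
$$|\langle u,u'\rangle_{\mathbb C}|^2=\operatorname{tr}(uu^*u'u'^*)=\tfrac12(1+q\cdot q').$$
With $u=u'$ this gives $|q|=1$. By the Gram determinant,
$$|\det(u,u')|^2=1-|\langle u,u'\rangle_{\mathbb C}|^2=\tfrac12(1-q\cdot q')=\tfrac14|q-q'|^2 .$$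
Writing $v_i=|v_i|u_i$, with $q_i$ corresponding to $u_i$, we get
$$C_{ij}=2^{-p}|v_i|^p|v_j|^p|q_i-q_j|^p .$$

**Step 2: reduce to conditional negativity.** Suppose
$$\sum_{i,j}c_ic_j|q_i-q_j|^p\le0\quad\text{whenever}\quad\sum_ic_i=0.\tag{4}$$
For $x\in\mathbb R^N$ with $\sum_i|v_i|^px_i=0$, put $c_i=|v_i|^px_i$; then $x^{\mathsf T}Cx=2^{-p}\sum c_ic_j|q_i-q_j|^p\le0$. So $C$ is negative semidefinite on a hyperplane, and Lemma 5(a) gives at most one positive eigenvalue.

**Step 3: prove (4) for $p=2$.** Expand $|q_i-q_j|^2=|q_i|^2+|q_j|^2-2q_i\cdot q_j$. The first two terms contribute $0$ because $\sum c_i=0$, so the sum is $-2|\sum_ic_iq_i|^2\le0$.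

**Step 4: prove (4) for $0<p<2$.** Consider, for $y\in\mathbb R^3$,
$$I(y)=\int_{\mathbb R^3}(1-\cos\langle y,\xi\rangle)\,|\xi|^{-3-p}\,d\xi .$$
In polar coordinates with $r=|\xi|$, the integrand including the factor $r^2$ is $O(r^2\cdot r^{-3-p}\cdot r^2)=O(r^{1-p})$ near $0$, integrable because $p<2$, and $O(r^{-1-p})$ near infinity, integrable because $p>0$. The integral is invariant under rotations of $y$; substituting $\xi=\eta/t$ shows $I(ty)=t^pI(y)$ for $t>0$; and $I(y)>0$ for $y\ne0$. Hence $|y|^p=c_pI(y)$ with a constant $c_p>0$. If $\sum c_i=0$, then $\sum c_ic_j\cdot1=0$ and $\sum c_ic_j\cos\langle q_i-q_j,\xi\rangle=\big|\sum_jc_je^{i\langle q_j,\xi\rangle}\big|^2$, so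
$$\sum_{i,j}c_ic_j|q_i-q_j|^p=-c_p\int_{\mathbb R^3}\Big|\sum_jc_je^{i\langle q_j,\xi\rangle}\Big|^2|\xi|^{-3-p}\,d\xi\le0 .$$

**Step 5: exactly one.** If $N\ge2$ and the $v_i$ are pairwise independent, then $C_{12}>0$ and $C_{11}=C_{22}=0$, so $(e_1+e_2)^{\mathsf T}C(e_1+e_2)=2C_{12}>0$ and there is a positive eigenvalue. $\square$

## Averaging over the frozen vectors: Cauchy–Schwarz points the wrong way

Let $n\ge3$. If we freeze the last $n-2$ arguments at points $z_3,\dots,z_n$, linearly independent as vectors, the function $|\det(x,y,z_3,\dots,z_n)|$ of $x,y$ is a planar kernel (project along the span of the $z_j$), and Lemma 6 applies. So the inequality holds for every frozen choice $z=(z_3,\dots,z_n)$, with a form $B_z$. The natural next move is to integrate over $z$.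

It does not work. For positive measures $\nu,\mu$, we have $B_z(\nu,\mu)\ge\sqrt{f(z)g(z)}$ with $f(z)=B_z(\nu,\nu)$, $g(z)=B_z(\mu,\mu)$. Integrating against a positive measure $\rho$ gives the lower bound $\int\sqrt{fg}\,d\rho$, while we need $\big(\int f\,d\rho\int g\,d\rho\big)^{1/2}$. Cauchy–Schwarz says that the first is *at most* the second. This is not a matter of finer estimates: sums of forms with one positive eigenvalue can have two. On $\mathbb R^4$ the forms $x_1y_2+x_2y_1$ and $x_3y_4+x_4y_3$ each have one positive eigenvalue, but for their sum $B$ and the vectors $x=(1,1,0,0)$, $y=(0,0,1,1)$ we find $B(x,x)=B(y,y)=2$ and $B(x,y)=0$.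

So we must use how the different $B_z$ are related. Suppose we work with finitely many points $z_1,\dots,z_m$, weights $a_i$ in one averaged slot, and $M=\sum_ia_iB_i$. The determinant is symmetric in *all* its slots up to sign. So the slot over which we average can be exchanged with one of the two free slots, and this gives
$$(Mx)_i=B_i(a,x) .$$
The vector $Mx$ thus records how $x$ pairs with the *same* vector $a$ under every $B_i$. Now apply Lemma 5(b) to $B_i$ in the form $B_i(a,x)^2/B_i(a,a)\ge B_i(x,x)$, with no square roots, and sum with weights $a_i$. The right side is linear in the $B_i$ and adds up to $x^{\mathsf T}Mx$; the left side is a weighted sum of squares of the entries of $Mx$. The result is an operator inequality of the shape $N^2\ge N$, which forbids eigenvalues in the open interval $(0,1)$. If, moreover, the largest eigenvalue is exactly $1$ and simple, all the others are $\le0$.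

*A case by hand.* Let $n=3$, $m=3$, $d=|\det(z_1,z_2,z_3)|^p>0$, $a=(1,1,1)$. Then $M$ has zero diagonal and all off-diagonal entries $d$, and for $\{i,j,k\}=\{1,2,3\}$ we have $B_i(x,y)=d(x_jy_k+x_ky_j)$. So $B_i(a,a)=2d$, and the normalized matrix is $N=\frac1{2d}M$, with eigenvalues $1,-\frac12,-\frac12$. Indeed $N^2\ge N$, and $1$ is the only positive eigenvalue.

## The spectral induction

Fix $0<p\le2$ and vectors $z_1,\dots,z_m\in\mathbb C^n$, $m\ge n$, in *general position*: any $n$ of them are linearly independent. (For $n=2$: pairwise independent.) For $y^1,\dots,y^n\in\mathbb R^m$ put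
$$F(y^1,\dots,y^n)=\sum_{i_1,\dots,i_n}y^1_{i_1}\cdots y^n_{i_n}\,|\det(z_{i_1},\dots,z_{i_n})|^p ,$$
a symmetric multilinear form. For $T\subset[m]=\{1,\dots,m\}$ with $|T|=n-k$, let $F_T(y^1,\dots,y^k)$ be $F$ with the basis vectors $e_t$, $t\in T$, inserted in the last $n-k$ slots. A repeated column kills the determinant, so $F_T$ depends only on the coordinates in $I=[m]\setminus T$. Note $|I|=m-n+k\ge k$. Coordinates on which a form does not depend only add zero eigenvalues, so it does not matter whether we count positive eigenvalues on $\mathbb R^m$ or on $\mathbb R^I$.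

**Proposition 7.** For $2\le k\le n$, every $T$ with $|T|=n-k$, and all $a^3,\dots,a^k\in\mathbb R^m_{>0}$, the form $(x,y)\mapsto F_T(x,y,a^3,\dots,a^k)$ has exactly one positive eigenvalue.

We need one fact about the top eigenvalue, a case of the Perron–Frobenius theorem that has a short direct proof.

**Lemma 8.** Let $N$ be a symmetric matrix with nonnegative entries and positive off-diagonal entries, and let $w$ be a vector with positive entries and $Nw=w$. Then $1$ is the largest eigenvalue of $N$, and it is simple.

*Proof.* Write $u_i=w_is_i$. Expanding the square and using $Nw=w$,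
$$\sum_{i,j}N_{ij}w_iw_j(s_i-s_j)^2=2\sum_is_i^2w_i(Nw)_i-2\sum_{i,j}N_{ij}u_iu_j=2|u|^2-2u^{\mathsf T}Nu .$$
The left side is $\ge0$, so $u^{\mathsf T}Nu\le|u|^2$ and no eigenvalue exceeds $1$. If $Nu=u$, the left side is $0$, and as $N_{ij}w_iw_j>0$ for $i\ne j$, all $s_i$ are equal, so $u$ is a multiple of $w$. $\square$

*Proof of Proposition 7.* Induction on $k$.

**Step 1: the base $k=2$, where everything but two slots is frozen.** Here $|T|=n-2$. The alternating bilinear form $(x,y)\mapsto\det(x,y,z_T)$ (with the $z_t$, $t\in T$, in the last slots) vanishes when $x$ or $y$ lies in $S=\mathrm{span}(z_t)_{t\in T}$, which has dimension $n-2$. So it descends to $\mathbb C^n/S\cong\mathbb C^2$, where every alternating bilinear form is a multiple of $\det$; it is not zero, since $z_T$ extends to a basis. After scaling we have a linear map $\pi:\mathbb C^n\to\mathbb C^2$ with kernel $S$ and $|\det(x,y,z_T)|=|\det(\pi x,\pi y)|$. For distinct $i,j\in I$ the vectors $z_i,z_j,z_T$ are independent by general position, so $\pi z_i,\pi z_j$ are independent. On $\mathbb R^I$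 the form $F_T$ has matrix $|\det(\pi z_i,\pi z_j)|^p$, and $|I|\ge2$. Lemma 6 gives exactly one positive eigenvalue.

Now let $k\ge3$ and assume the statement for $k-1$.

**Step 2: set up the matrix and check positivity.** Work on $\mathbb R^I$. Write $a=a^3|_I$ and
$$M_{ij}=F_T(e_i,e_j,a^3,\dots,a^k),\qquad i,j\in I .$$
All $M_{ij}\ge0$. If $i\ne j$, then $M_{ij}>0$: since $|I|\ge k$, there are $k-2$ further distinct indices $i_3,\dots,i_k$ in $I$, and the term $a^3_{i_3}\cdots a^k_{i_k}|\det(z_i,z_j,z_{i_3},\dots,z_{i_k},z_T)|^p$ is positive by general position.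

**Step 3: use the symmetry of $F$.** For $i\in I$ put
$$B_i(x,y)=F_{T\cup\{i\}}(x,y,a^4,\dots,a^k).$$
By the induction hypothesis, applied to $T\cup\{i\}$, which has $n-(k-1)$ elements, each $B_i$ has exactly one positive eigenvalue. Moving $e_i$ between slots is allowed by symmetry, so
$$(Mx)_i=F_T(e_i,x,a^3,a^4,\dots,a^k)=B_i(a,x).\tag{5}$$
Expanding $a^3=\sum_ia^3_ie_i$, where indices in $T$ contribute $0$,
$$x^{\mathsf T}Mx=F_T(x,x,a^3,\dots,a^k)=\sum_{i\in I}a_iB_i(x,x).\tag{6}$$
Finally
$$p_i:=(Ma)_i=B_i(a,a)=\sum_{j\in I}M_{ij}a_j>0$$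
by Step 2, since $|I|\ge3$.

**Step 4: normalize and derive $N^2\ge N$.** Let $W=\mathrm{diag}(a_i/p_i)$ and $N=W^{1/2}MW^{1/2}$. By Sylvester's law of inertia, $N$ and $M$ have the same number of positive eigenvalues. For $u\in\mathbb R^I$ put $x=W^{1/2}u$. Then
$$u^{\mathsf T}N^2u=x^{\mathsf T}MWMx=\sum_i\frac{a_i}{p_i}(Mx)_i^2=\sum_ia_i\frac{B_i(a,x)^2}{B_i(a,a)}\ \ge\ \sum_ia_iB_i(x,x)=x^{\mathsf T}Mx=u^{\mathsf T}Nu ,$$
where the third equality is (5), the inequality is Lemma 5(b) for each $B_i$, and the next equality is (6). Taking for $u$ an eigenvector shows that every eigenvalue $\lambda$ of $N$ satisfies $\lambda^2\ge\lambda$, so $\lambda\le0$ or $\lambda\ge1$.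

**Step 5: locate the top eigenvalue.** Let $w=(\sqrt{a_ip_i})_{i\in I}$, a positive vector. Then $W^{1/2}w=a$, so $Nw=W^{1/2}Ma=W^{1/2}(p_i)_i=(\sqrt{a_ip_i})_i=w$. The entries of $N$ are nonnegative, and positive off the diagonal. By Lemma 8, $1$ is the largest eigenvalue of $N$ and it is simple. All other eigenvalues are $<1$, hence $\le0$ by Step 4. So $N$, and therefore $M$, has exactly one positive eigenvalue. $\square$

## From finitely many points to all measures: proof of Theorem 1

**Step 1: finitely many points in general position.** Suppose $\nu=\sum_iy_i\delta_{[z_i]}$ and $\mu_j=\sum_ia^j_i\delta_{[z_i]}$ with $y_i\in\mathbb R$, $a^j_i\ge0$, and unit vectors $z_1,\dots,z_m$ in general position, $m\ge n$. Both sides of the inequality are polynomials in the weights, so replacing $a^j_i$ by $a^j_i+\varepsilon$ and letting $\varepsilon\to0$, we may assume all $a^j_i>0$. On measures supported on the $[z_i]$, the form $n!\,V_p(\cdot,\cdot,\mu_3,\dots,\mu_n)$ is $F(\cdot,\cdot,a^3,\dots,a^n)$, which by Proposition 7 with $k=n$, $T=\emptyset$ has exactly one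 positive eigenvalue. Moreover $F(a^2,a^2,a^3,\dots,a^n)>0$, because all weights are positive and $n$ distinct indices give a nonzero determinant. Lemma 5(b) with $a=a^2$ and $x=y$ is the claim.

**Step 2: arbitrary finite support.** Suppose all measures live on points $[z_1],\dots,[z_m]$; adding points of weight zero, we may assume $m\ge n$. The product of all $n\times n$ minors $\det(z_{i_1},\dots,z_{i_n})$, $i_1<\dots<i_n$, is a nonzero polynomial on $(\mathbb C^n)^m$, since each factor is nonzero. Its zero set has empty interior, so tuples in general position are dense in $P^m$. Keep the weights, move the points slightly into general position, apply Step 1, and let the points return. Since $D_p$ is continuous, all three values of $V_p$ converge.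

**Step 3: arbitrary measures.** Let $\varepsilon>0$. Partition $P$ into finitely many Borel sets $A_i$ of diameter $<\varepsilon$, pick $x_i\in A_i$, and let $\varphi:P\to P$ send all of $A_i$ to $x_i$. Replace each measure $\mu$ among $\nu,\mu_2,\dots,\mu_n$ by its image $\mu^\varepsilon=\sum_i\mu(A_i)\delta_{x_i}$ under $\varphi$. Positivity is preserved, so Step 2 applies to the new measures. For any choice of $\lambda_1,\dots,\lambda_n$ among the original measures,
$$V_p(\lambda_1^\varepsilon,\dots,\lambda_n^\varepsilon)=\frac1{n!}\int D_p(\varphi(x_1),\dots,\varphi(x_n))\,d\lambda_1(x_1)\cdots d\lambda_n(x_n).$$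
As every point moves by less than $\varepsilon$ and $D_p$ is uniformly continuous, the integrand converges uniformly to $D_p(x_1,\dots,x_n)$; the total variations are finite, so $V_p(\lambda_1^\varepsilon,\dots,\lambda_n^\varepsilon)\to V_p(\lambda_1,\dots,\lambda_n)$ as $\varepsilon\to0$. The inequality passes to the limit.

With $p=1$, $\nu=\mu_{K_1}$, $\mu_j=\mu_{K_j}$ and (3), this is inequality (2). For virtual $K_1=A-L$ take $\nu=\mu_A-\mu_L$. $\blacksquare$

## The square on the equator: proof of Theorem 2

Return to the four lines $u_k=(e_1+i^ke_2)/\sqrt2$, now in $\mathbb C^n$. Put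
$$\mu_1=\delta_{[u_0]}+\delta_{[u_2]},\qquad \mu_2=\delta_{[u_1]}+\delta_{[u_3]},\qquad \mu_j=\delta_{[e_j]}\ (j\ge3).$$
We have $|\det(u_j,u_k,e_3,\dots,e_n)|=\frac12|i^k-i^j|$. In $V_p(\mu_1,\mu_1,\mu_3,\dots,\mu_n)$ the pairs $(u_0,u_2)$ and $(u_2,u_0)$ contribute $1$ each and the repeated pairs $0$; the same holds for $\mu_2$. In the mixed term there are four neighboring pairs, each contributing $2^{-p/2}$. So
$$n!\,V_p(\mu_1,\mu_1,\mu_3,\dots,\mu_n)=n!\,V_p(\mu_2,\mu_2,\mu_3,\dots,\mu_n)=2,\qquad n!\,V_p(\mu_1,\mu_2,\mu_3,\dots,\mu_n)=4\cdot2^{-p/2}.$$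
The inequality would say $16\cdot2^{-p}\ge4$, that is, $p\le2$. It fails for every $p>2$. $\blacksquare$

## Equality and the phase average $\overline K$: proof of Theorem 3

The mixed $J$-volume does not see phases, so equality can determine $K_1$ only up to the averaging $K\mapsto\overline K$. For example, if $K=[-x/2,x/2]$, then $h_{\overline K}(u)=\frac12\cdot\frac2\pi|\langle u,x\rangle_{\mathbb C}|$ by (1), so $\overline K$ is the disc of radius $|x|/\pi$ in $\mathbb Cx$. We first show that $\overline K$ and $\mu_K$ carry the same information.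

**Lemma 9.** (a) If $\nu$ is a measure on $P$ with $\int|\langle u,\hat x\rangle_{\mathbb C}|\,d\nu(x)=0$ for all $u\in\mathbb C^n$, then $\nu=0$.
(b) For centered zonoids, $h_{\overline K}(u)=\frac1\pi\int|\langle u,\hat x\rangle_{\mathbb C}|\,d\mu_K(x)$. Consequently $\mu_K$ depends only on $K$; for $c>0$, $\overline K_1=c\,\overline K_2$ if and only if $\mu_{K_1}=c\,\mu_{K_2}$; and $K=0$ if and only if $\mu_K=0$.

*Proof.* (a) Lift $\nu$ to the measure $\tilde\nu$ on the unit sphere $S^{2n-1}$ given by
$$\int f\,d\tilde\nu=\int_P\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta}\hat x)\,d\theta\,d\nu(x);$$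
the inner average does not depend on the representative $\hat x$. By (1), $\int|\mathrm{Re}\langle u,y\rangle_{\mathbb C}|\,d\tilde\nu(y)=\frac2\pi\int|\langle u,\hat x\rangle_{\mathbb C}|\,d\nu(x)=0$ for all $u$. Here $\mathrm{Re}\langle u,y\rangle_{\mathbb C}$ is the Euclidean inner product, so the cosine transform of $\tilde\nu$ vanishes. Since $\tilde\nu$ is invariant under phases, in particular under $-1$, it is even; and an even signed measure on the sphere with vanishing cosine transform is zero (Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., Thm 3.5.4). So $\tilde\nu=0$. Its image under $S^{2n-1}\to P$ is $\nu$, so $\nu=0$.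

(b) For $K=\mathbb E\underline X$ we have $h_{e^{\theta J}K}(u)=\frac12\mathbb E|\mathrm{Re}\langle u,e^{i\theta}X\rangle_{\mathbb C}|$. Averaging over $\theta$ with (1) gives $h_{\overline K}(u)=\frac1\pi\mathbb E|\langle u,X\rangle_{\mathbb C}|$, which is the formula. So, if two measures arise from the same $K$, their difference satisfies the hypothesis of (a) and vanishes. Likewise $\overline K_1=c\,\overline K_2$ means that $\mu_{K_1}-c\mu_{K_2}$ satisfies the hypothesis of (a), hence is $0$; the converse is the formula. Finally, $K=0$ means $\mathbb E|\langle u,X\rangle|=0$ for all $u$, which means $X=0$ almost surely, which means $\mu_K=0$. $\square$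

**Lemma 10.** Let $B(\kappa,\lambda)=V(\kappa,\lambda,\rho_3,\dots,\rho_n)$ with positive $\rho_j$, and let $\mu$ be positive with $B(\mu,\mu)>0$. If $B(\nu,\mu)=0$, then $B(\nu,\nu)\le0$. If moreover $B(\nu,\nu)=0$, then $B(\nu,\kappa)=0$ for all measures $\kappa$.

*Proof.* Theorem 1 with $\mu_2=\mu$ gives $0\ge B(\nu,\nu)B(\mu,\mu)$, which is the first claim. So $B$ is negative semidefinite on $\mu^\perp=\{\kappa:B(\kappa,\mu)=0\}$. If $\nu\in\mu^\perp$ and $B(\nu,\nu)=0$, Cauchy–Schwarz for the semidefinite form gives $B(\nu,\kappa)=0$ for all $\kappa\in\mu^\perp$. Also $B(\nu,\mu)=0$, and every measure is the sum of an element of $\mu^\perp$ and a multiple of $\mu$, because $\kappa-\frac{B(\kappa,\mu)}{B(\mu,\mu)}\mu\in\mu^\perp$. $\square$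

*Proof of Theorem 3.* Write $\mu_j=\mu_{K_j}$ and $B=V(\cdot,\cdot,\mu_3,\dots,\mu_n)$. Equality in (2) means
$$B(\mu_1,\mu_2)^2=B(\mu_1,\mu_1)B(\mu_2,\mu_2).$$
By Lemma 9 we must show that this holds if and only if $\mu_1=0$, or $\mu_2=0$, or $\mu_1=c\mu_2$ with $c>0$. The "if" part is bilinearity. For the converse, suppose equality holds and $\mu_1,\mu_2\neq0$.

**Step 1: the degenerate case $B(\mu_1,\mu_1)=B(\mu_2,\mu_2)=0$.** Then $B(\mu_1,\mu_2)=0$ too. Let $i,j\in\{1,2\}$. Since $D_1\ge0$, for $\mu_i\otimes\mu_j$-almost every $(x,y)$ the function $(z_3,\dots,z_n)\mapsto D_1(x,y,z_3,\dots,z_n)$ vanishes almost everywhere for $\mu_3\otimes\cdots\otimes\mu_n$. This product has full support in $P^{n-2}$ and the function is continuous, so it vanishes for all $z_3,\dots,z_n$. (For $n=2$ it is simply $D_1(x,y)=0$.) If $x\ne y$, then $\hat x,\hat y$ would extend to a basis, a contradiction; so $x=y$ for $\mu_i\otimes\mu_j$-almost every $(x,y)$. With $i=j$, Fubini gives a point $x$ with $\mu_i(P\setminus\{x\})=0$, so each $\mu_i$ is a positive multiple of a point mass.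 With $i=1$, $j=2$ the two points coincide. Hence $\mu_1=c\mu_2$ with $c>0$.

**Step 2: in the other case, produce a null direction.** Hypothesis and conclusion are symmetric in $1$ and $2$, so let $B(\mu_2,\mu_2)>0$. Put
$$c=\frac{B(\mu_1,\mu_2)}{B(\mu_2,\mu_2)}\ge0,\qquad \nu=\mu_1-c\mu_2 .$$
Then $B(\nu,\mu_2)=0$, and $B(\nu,\nu)=B(\nu,\mu_1)=B(\mu_1,\mu_1)-\frac{B(\mu_1,\mu_2)^2}{B(\mu_2,\mu_2)}=0$ by equality. Lemma 10 gives $B(\nu,\kappa)=0$ for all $\kappa$. The goal is $\nu=0$.

**Step 3: replace $\mu_3,\dots,\mu_n$ by point masses, one at a time.** For $2\le k\le n$ we prove Claim$_k$: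
$$V(\nu,\kappa,\delta_{z_3},\dots,\delta_{z_k},\mu_{k+1},\dots,\mu_n)=0\quad\text{for all measures }\kappa\text{ and all }z_3,\dots,z_k\in P .$$
Claim$_2$ is the result of Step 2. Let $3\le k\le n$ and assume Claim$_{k-1}$. Fix $z_3,\dots,z_{k-1}$, and for $z\in P$ put
$$B_z(\kappa,\lambda)=V(\kappa,\lambda,\delta_{z_3},\dots,\delta_{z_{k-1}},\delta_z,\mu_{k+1},\dots,\mu_n).$$
Claim$_{k-1}$ with $\kappa=\delta_z$ says, after moving $\delta_z$ and $\mu_k$ by symmetry, that $B_z(\nu,\mu_k)=0$ for every $z$. Claim$_{k-1}$ with $\kappa=\nu$ says that $\int B_z(\nu,\nu)\,d\mu_k(z)=0$.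

If $z_3,\dots,z_{k-1},z$ are linearly dependent (as vectors), then $B_z=0$. If they are independent, then $B_z(\mu_k,\mu_k)>0$: the integrand $D_1$, as a function of the remaining $n-k+2$ points, is nonnegative, continuous and not identically zero, and it is integrated against a product of measures $\mu_k,\mu_k,\mu_{k+1},\dots,\mu_n$, all of full support. So Lemma 10 with $\mu=\mu_k$ gives $B_z(\nu,\nu)\le0$.

Thus $z\mapsto B_z(\nu,\nu)$ is $\le0$ everywhere, continuous (as $D_1$ is uniformly continuous), and has integral zero against the positive measure $\mu_k$ of full support. Hence it vanishes identically. The second part of Lemma 10, or $B_z=0$ in the dependent case, gives $B_z(\nu,\kappa)=0$ for all $z$ and all $\kappa$, which is Claim$_k$.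

**Step 4: conclude by injectivity.** Claim$_n$ with $\kappa=\delta_y$ says
$$\int|\det(\hat x,\hat y,\hat z_3,\dots,\hat z_n)|\,d\nu(x)=0\quad\text{for all }y,z_3,\dots,z_n\in P .$$
Given a unit vector $u$, let $\hat y,\hat z_3,\dots,\hat z_n$ be a unitary basis of the complex orthogonal complement of $u$. Then the integrand is $|\langle u,\hat x\rangle_{\mathbb C}|$. By homogeneity and Lemma 9(a), $\nu=0$, so $\mu_1=c\mu_2$; and $c>0$ because $\mu_1\ne0$. $\blacksquare$

**Remark (the support hypothesis).** For $n\ge3$ it cannot simply be dropped. Take $K_j=\Delta_{e_j}$ for $j\ge3$, $K_1=\Delta_{e_1}+\Delta_{e_2}$ and $K_2=K_1+\Delta_{e_3}$. Every mixed $J$-volume in which $\Delta_{e_3}$ appears twice is zero, so by multilinearity the extra summand of $K_2$ contributes nothing, and all three mixed $J$-volumes in (2) equal $2\pi^n/n!>0$. Equality holds. But discs are invariant under $e^{\theta J}$, so $\overline K_1=K_1$ and $\overline K_2=K_2$; and these are not proportional, since $h_{K_1}(e_3)=0$ and $h_{K_2}(e_3)=1$.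

## Discrete concavity on $\{|\alpha|=n\}$: proof of Theorem 4

**Step 1: make everything positive, so that logarithms exist.** Replace each $K_i$ by $K_i+\varepsilon\mathbb B$. By multilinearity and nonnegativity, every mixed $J$-volume of these bodies, with any repetitions, is at least $\varepsilon^n\,\mathrm{MV}^J(\mathbb B,\dots,\mathbb B)$. This is positive, because $\mu_{\mathbb B}$ is a positive multiple of the $U(n)$-invariant measure, which has full support, and $D_1$ is continuous, nonnegative and not identically zero. All the quantities are polynomials in $\varepsilon$, so the inequality for $K_i$ follows as $\varepsilon\to0$. Hence we may assume that all mixed $J$-volumes of $K_1,\dots,K_n$ are positive.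

**Step 2: rewrite (2) as a concavity property.** For $\alpha\in\mathbb Z^n_{\ge0}$ with $|\alpha|=\sum_i\alpha_i=n$ let
$$g(\alpha)=\log\mathrm{MV}^J(K_1[\alpha_1],\dots,K_n[\alpha_n])-\sum_i\frac{\alpha_i}n\log\mathrm{vol}^J(K_i),$$
where $K[r]$ means $r$ copies of $K$. Then $g(ne_i)=0$. If $i\ne j$ and $\alpha_i,\alpha_j\ge1$, apply (2) to one copy of $K_i$ and one copy of $K_j$, leaving the others fixed; the linear terms cancel, and
$$2g(\alpha)\ge g(\alpha+e_i-e_j)+g(\alpha-e_i+e_j).\tag{7}$$

**Step 3: the minimum of $g$ is attained at a corner.** Among the finitely many minimizers of $g$ choose $\alpha$ with $\sum_l\alpha_l^2$ maximal. Suppose $\alpha_i,\alpha_j\ge1$ for some $i\ne j$. By (7) the two neighbors $\alpha\pm(e_i-e_j)$ have values of $g$ with average at most $g(\alpha)=\min g$, so both are minimizers. Their sums of squares add up to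
$$2\sum_l\alpha_l^2+4,$$
so one of them exceeds $\sum_l\alpha_l^2$, a contradiction. Hence $\alpha=ne_i$ for some $i$, and $\min g=0$. In particular $g(1,\dots,1)\ge0$, which is the first inequality of Theorem 4.

**Step 4: expand $\mathrm{vol}^J(K+L)$.** By multilinearity, then the first inequality applied to $i$ copies of $K$ and $n-i$ copies of $L$,
$$\mathrm{vol}^J(K+L)=\sum_{i=0}^n\binom ni\mathrm{MV}^J(K[i],L[n-i])\ge\sum_{i=0}^n\binom ni\mathrm{vol}^J(K)^{i/n}\,\mathrm{vol}^J(L)^{(n-i)/n}=\big(\mathrm{vol}^J(K)^{1/n}+\mathrm{vol}^J(L)^{1/n}\big)^n .$$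
Taking $n$-th roots gives the second inequality. If all bodies coincide, the first inequality reads $\mathrm{vol}^J(K)^n=\mathrm{vol}^J(K)^n$, and the second reads $\mathrm{vol}^J(2K)^{1/n}=2\,\mathrm{vol}^J(K)^{1/n}$; both are equalities. $\blacksquare$
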